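# Meeting cells of a partition once: a model of $\max(\mathfrak s,\mathfrak b)<\mathfrak f<\min(\mathfrak d,\operatorname{unif}(\mathbf K))$

## 1. The poset $Q_{\mathscr C}$ of finite sparse sets, and limits of its conditions

Conventions for the whole lecture. We identify $k\in\omega$ with $\{0,\dots,k-1\}$, all intervals are intervals of integers, $[\omega]^\omega$ is the set of infinite subsets of $\omega$, and $\exists^\infty$, $\forall^\infty$ mean "for infinitely many" and "for all but finitely many". A poset is a preorder, and smaller conditions are stronger. We put $\max\emptyset=-1$.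

We begin with a forcing notion. Fix a family $\mathscr C\subseteq[\omega]^\omega$. We want to build, by finite approximations, an infinite set $X=\{x_0<x_1<\dots\}$ such that every $C\in\mathscr C$ meets almost every interval $(x_i,x_{i+1}]$ in a number of points different from $1$. Zero points are allowed, and so are two or more.

**Definition 1.** A set $a\subseteq\omega$ is *$C$-sparse* if $|C\cap(n,m]|\neq1$ for all $n<m$ in $a$.

It suffices to look at consecutive elements $n<m$ of $a$, because a finite sum of natural numbers equals $1$ only if one of the summands is $1$. For example, let $C$ be the set of even numbers. Then $\{0,4,8,\dots\}$ is $C$-sparse, since $(4i,4i+4]$ contains two even numbers, but $\{0,2,4,\dots\}$ is not, since $(0,2]$ contains only the even number $2$. The set $\{1,2,3\}$ is sparse for the set of multiples of $10$, because $0$ points are caught.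

**Definition 2.** Conditions of $Q_{\mathscr C}$ are triples $(s,k,F)$ with $s\subseteq k\in\omega$, with $F\subseteq\mathscr C$ finite, and with $|C\cap(\max s,k)|\ge2$ for all $C\in F$. The order is: $(s',k',F')\le(s,k,F)$ iff $k'\ge k$, $F'\supseteq F$, $s'\cap k=s$, and $s'\setminus k$ is $C$-sparse for all $C\in F$.

So $s$ is the part of $X$ below $k$, and $F$ lists the sets for which everything of $X$ beyond $k$ must be sparse. The clause about two points looks odd, but it is what makes the order transitive.

**Transitivity.** Let $(s_2,k_2,F_2)\le(s_1,k_1,F_1)\le(s_0,k_0,F_0)$. Clearly $k_2\ge k_0$, $F_2\supseteq F_0$, and $s_2\cap k_0=s_1\cap k_0=s_0$. Let $C\in F_0$ and $n<m$ in $s_2\setminus k_0$. If $m<k_1$, then $n,m\in s_2\cap k_1=s_1$, so $n,m\in s_1\setminus k_0$, which is $C$-sparse. If $n\ge k_1$, then $n,m\in s_2\setminus k_1$, which is $C$-sparse because $C\in F_1$. If $n<k_1\le m$, then $n\in s_1$, so $n\le\max s_1$ and $(n,m]\supseteq(\max s_1,k_1)$, which contains at least two elements of $C\in F_1$. In all cases $|C\cap(n,m]|\ne1$.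

**Lemma 1.** Let $g$ be a $Q_{\mathscr C}$-generic filter and $X=\bigcup\{s:(s,k,F)\in g\}$. Then $X$ is infinite, and for every $C\in\mathscr C$ some $X\setminus k$ is $C$-sparse.

*Proof.* First, *if $(s,k,F)\in g$ then $X\cap k=s$*. Clearly $s\subseteq X\cap k$. Let $(s',k',F')\in g$ and let $(s'',k'',F'')\in g$ be below both. Then $s'\subseteq s''$ and $s''\cap k=s$, so $s'\cap k\subseteq s$.

Second, *$X$ is infinite and the numbers $k$ occurring in $g$ are unbounded*. Given $(s,k,F)$ and $n$, let $x=\max(k,n)$ and choose $k'>x$ with $|C\cap(x,k')|\ge2$ for all $C\in F$. Then $(s\cup\{x\},k',F)$ is a condition. It is below $(s,k,F)$, since $(s\cup\{x\})\cap k=s$ and $(s\cup\{x\})\setminus k=\{x\}$ is sparse for trivial reasons. Now use genericity.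

Third, *for every $C\in\mathscr C$ some $(s,k,F)\in g$ has $C\in F$*. Indeed, $(s,k',F\cup\{C\})\le(s,k,F)$ once $k'\ge k$ is so large that $|C\cap(\max s,k')|\ge2$.

Finally, *if $(s,k,F)\in g$ and $C\in F$, then $X\setminus k$ is $C$-sparse*. For $n<m$ in $X\setminus k$ take $(s',k',F')\in g$ below $(s,k,F)$ with $k'>m$. Then $n,m\in X\cap k'=s'$, so $n,m\in s'\setminus k$, which is $C$-sparse. $\square$

**Limits.** The second half of the construction is a way to take limits of conditions. Let $D$ be a nonprincipal ultrafilter on $\omega$. For sets $A_l\subseteq\omega$ $(l<\omega)$ the $D$-limit is $A^*=\{n:\{l:n\in A_l\}\in D\}$. For each $n$ the set of $l$ with $(n\in A_l\Leftrightarrow n\in A^*)$ is in $D$. Intersecting finitely many such sets,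
$$\{l:A_l\cap k=A^*\cap k\}\in D\quad\text{for every }k\in\omega.\tag{1}$$

The *piece* $(s,k,j)$ of $Q_{\mathscr C}$ consists of the conditions $(s,k,\{C_1,\dots,C_j\})$, where the $j$ promised sets are listed, repetitions allowed. Let $q_l=(s,k,\{C_{l,1},\dots,C_{l,j}\})$, $l<\omega$, be a sequence from this piece, let $C^*_a$ be the $D$-limit of $(C_{l,a})_l$, and let $k^*\ge k$ be least such that $k^*>\max C^*_a$ for every finite nonempty $C^*_a$. Put
$$\lim\nolimits^D\bar q=(s,k^*,\{C^*_a:C^*_a\text{ infinite}\}).$$
By (1), for $D$-many $l$ we have $C^*_a\cap k=C_{l,a}\cap k$, hence $|C^*_a\cap(\max s,k^*)|\ge2$. So *the limit is a condition of $Q_{\mathscr C}$, provided that every infinite $C_a^*$ belongs to $\mathscr C$*. This proviso will decide the shape of the proof.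

Two examples. Let $C_l=\{n<l:n\text{ even}\}\cup[l,\infty)$ and $q_l=(\emptyset,3,\{C_l\})$, a condition because $0,2\in C_l$. For every nonprincipal $D$ the limit of the $C_l$ is the set of even numbers. So if $\mathscr C=\{C_l:l<\omega\}$, which consists of cofinite sets, the limit is not a condition of $Q_{\mathscr C}$. For the second example let $C_l=\{0,1,5\}\cup[l,\infty)$ and $q_l=(\emptyset,2,\{C_l\})$. The limit set $\{0,1,5\}$ is finite, the promise disappears, and $k^*=6$. It would be wrong to keep $k=2$. The condition $(\{3,5\},6,\emptyset)$ is below $(\emptyset,2,\emptyset)$, but for $l\ge6$ it is incompatible with $q_l$, since $C_l\cap(3,5]=\{5\}$. Raising $k$ to $6$ prevents this.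

What all this is for: the $X$ of Lemma 1 yields a partition that disqualifies $\mathscr C$ as a witness for a certain cardinal $\mathfrak f$, so $Q_{\mathscr C}$ makes $\mathfrak f$ large. The limits will keep two other cardinals, $\mathfrak b$ and $\mathfrak s$, small. And $\mathscr C$ must be a *small* family, so that $\mathfrak f$ does not become too large.

## 2. The cardinal $\mathfrak f$ between $\max(\mathfrak s,\mathfrak b)$ and $\min(\mathfrak d,\operatorname{unif}(\mathbf K))$

For $f,g\in\omega^\omega$, $f\le^*g$ means $\forall^\infty n\,f(n)\le g(n)$. Then $\mathfrak b$ is the least size of a $\le^*$-unbounded family, and $\mathfrak d$ the least size of a $\le^*$-dominating family in $\omega^\omega$. A set $S$ *splits* $X\in[\omega]^\omega$ if both $X\cap S$ and $X\setminus S$ are infinite, and $\mathfrak s$ is the least size of a family $\mathscr S\subseteq[\omega]^\omega$ such that every $X\in[\omega]^\omega$ is split by some $S\in\mathscr S$. $\mathbf K$ is the ideal of meager subsets of $\omega^\omega$ (product of discrete topologies), and $\operatorname{unif}(\mathbf K)$ is the least size of a non-meager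 set. A *partition* of $\omega$ is a set of pairwise disjoint nonempty sets with union $\omega$. Frankiewicz's cardinal is
$$\mathfrak f=\min\{|\mathscr C|:\mathscr C\subseteq[\omega]^\omega\text{ and for every partition }\mathscr P\text{ of }\omega\text{ into finite sets }\exists C\in\mathscr C\ \exists^\infty P\in\mathscr P\ |P\cap C|=1\}.$$

**The countable case by hand.** No countable $\mathscr C=\{C_0,C_1,\dots\}$ is a witness. Choose $x_0<x_1<\dots$ so that $(x_i,x_{i+1}]$ contains at least two elements of each of $C_0,\dots,C_i$. In the partition $\{[0,x_0]\}\cup\{(x_i,x_{i+1}]:i\in\omega\}$ each $C_n$ meets almost every cell at least twice. The same works if $|\mathscr C|<\mathfrak b$: let $g_C(n)$ be the least $m$ with $|C\cap(n,m]|\ge2$, let $g$ with $g(n)>n$ be a $\le^*$-bound of all $g_C$, and take $x_{i+1}=g(x_i)$. This proves $\mathfrak b\le\mathfrak f$. It uses only the alternative "at least two points". To have $\mathfrak f$ above $\mathfrak b$ we must also use the alternative "no point", and $Q_{\mathscr C}$ does.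

The known facts are $\mathfrak b\le\mathfrak f$ (Vojtáš), $\mathfrak f\le\min(\mathfrak d,\operatorname{unif}(\mathbf K))$ (Blass), $\mathfrak s\le\mathfrak f$, and that each of $\max(\mathfrak b,\mathfrak s)<\mathfrak f$ and $\mathfrak f<\min(\mathfrak d,\operatorname{unif}(\mathbf K))$ is consistent with ZFC. The paper "Meeting infinitely many cells of a partition once" asks whether both strict inequalities can hold at once. They can: if ZFC is consistent, then so is ZFC $+\max(\mathfrak s,\mathfrak b)<\mathfrak f<\min(\mathfrak d,\operatorname{unif}(\mathbf K))$. No large cardinals are used.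

**Theorem A.** Let $\kappa\le\chi$ be uncountable cardinals, $\kappa$ regular, $\chi^{\aleph_0}=\chi$, and let $\mu=2^\chi$ be regular. Then there is a ccc poset forcing
$$\mathfrak b=\mathfrak s=\kappa,\qquad\mathfrak f=\chi^+,\qquad\mathfrak d=\operatorname{unif}(\mathbf K)=2^{\aleph_0}=\mu.$$

**Corollary B.** If ZFC is consistent, then so is ZFC together with $\mathfrak b=\mathfrak s=\aleph_1<\mathfrak f=\aleph_2<\mathfrak d=\operatorname{unif}(\mathbf K)=2^{\aleph_0}=\aleph_3$.

*Proof from Theorem A.* Start with a model of GCH and add $\aleph_3$ subsets of $\omega_1$ with countable conditions. This forcing is $\sigma$-closed and, by CH, $\aleph_2$-cc. So cardinals are preserved, no reals are added, and the result satisfies $2^{\aleph_0}=\aleph_1$ and $2^{\aleph_1}=\aleph_3$. Let $\kappa=\chi=\aleph_1$. Then $\chi^{\aleph_0}=2^{\aleph_0}=\aleph_1=\chi$, and $\mu=2^{\aleph_1}=\aleph_3$ is regular. Theorem A applies. $\square$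

**Corollary C.** Assume GCH, and let $\kappa\le\chi<\mu$ be regular uncountable cardinals. After forcing with $\mathrm{Add}(\chi,\mu)$, Theorem A applies to $\kappa,\chi,\mu$. Hence $\mathfrak b=\mathfrak s=\kappa$ $(\le\chi)$, $\mathfrak f=\chi^+$, $\mathfrak d=\operatorname{unif}(\mathbf K)=2^{\aleph_0}=\mu$ is consistent for all such $\kappa\le\chi<\mu$; here $\mathfrak f<\mathfrak d$ iff $\mu>\chi^+$.

*Proof from Theorem A.* Under GCH, $\chi^{<\chi}=\chi$, so $\mathrm{Add}(\chi,\mu)$ (partial functions of size less than $\chi$ from $\mu\times\chi$ to $2$) is ${<}\chi$-closed and $\chi^+$-cc. It preserves cardinals and cofinalities and adds no new ${<}\chi$-sequences. Since $\chi^{\aleph_0}=\chi$ holds under GCH for regular uncountable $\chi$, it still holds afterwards. Since $\mu^\chi=\mu$ under GCH for regular $\mu>\chi$, the forcing makes $2^\chi=\mu$. $\square$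

**Standing notation.** Fix $\kappa,\chi,\mu$ as in Theorem A. Let $\lambda=\chi^+$ and $\delta=\lambda+\mu$ (ordinal sum; if $\mu>\lambda$ this is just $\mu$). Then $|\delta|=\operatorname{cf}(\delta)=\mu>\chi$. Note also $2^{\aleph_0}\le\chi^{\aleph_0}=\chi$ and $\mu^\chi=(2^\chi)^\chi=\mu$.

## 3. Block-splitting, sparse and isolated sets

This section translates the three cardinals $\mathfrak b,\mathfrak s,\mathfrak f$ into properties that can be tracked in an iteration. An *interval partition* is a partition of $\omega$ into finite intervals $I_0,I_1,\dots$, enumerated increasingly.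

**Definition 3.** $S\subseteq\omega$ *block-splits* an interval partition $(I_k)_k$ if $\exists^\infty k\ I_k\subseteq S$ and $\exists^\infty k\ I_k\cap S=\emptyset$.

For $I_k=\{2k,2k+1\}$ the set of even numbers does not block-split, since it meets and misses part of each block. The set $\bigcup_{k\text{ even}}I_k$ does.

**Definition 4.** Let $h\in\omega^\omega$ be nondecreasing with $h(n)\ge n$. A set $C\subseteq\omega$ is *$h$-isolated* if for infinitely many $j$ there is $c>h(j)$ with $C\cap(j,h(c)]=\{c\}$. We then say that $(j,c)$ *witnesses isolation*.

For example, let $C=\{4^m:m\in\omega\}$. For $h(n)=2n$ it is $h$-isolated: take $j=4^m$ and $c=4^{m+1}>2j$; the next element $4^{m+2}$ exceeds $2c$. For $h(n)=4n$ it is not. If $j\ge1$ and $c=4^m>4j$, then $4^{m-1}>j$, and $4^{m-1}\in\omega$ since $4^m>4$. So $(j,4c]$ contains both $4^{m-1}$ and $c$.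

**Lemma 2.** (a) If $\mathscr S$ is a family of infinite co-infinite sets such that every interval partition is block-split by some $S\in\mathscr S$, then $\mathfrak b,\mathfrak s\le|\mathscr S|$.

(b) If $X\subseteq\omega$ is infinite and for every $C\in\mathscr C$ some $X\setminus k$ is $C$-sparse, then $\mathscr C$ does not witness $\mathfrak f\le|\mathscr C|$.

(c) If $\mathscr C\subseteq[\omega]^\omega$ and for every $h$ as in Definition 4 some $C\in\mathscr C$ is $h$-isolated, then $\mathfrak f\le|\mathscr C|$.

*Proof.* (a) Given $X\in[\omega]^\omega$, take an interval partition all of whose intervals meet $X$. A set $S$ that block-splits it splits $X$: the infinitely many $I_k\subseteq S$ contribute points of $X\cap S$, and the infinitely many $I_k$ disjoint from $S$ contribute points of $X\setminus S$. So $\mathfrak s\le|\mathscr S|$. For $\mathfrak b$, let $g_S(n)$ be the least $m>n$ such that $[n,m)$ meets both $S$ and $\omega\setminus S$. Suppose $|\mathscr S|<\mathfrak b$. Pick $g$ with $g(n)>n$ and $g_S\le^*g$ for all $S\in\mathscr S$. Put $i_0=0$, $i_{k+1}=g(i_k)$, $I_k=[i_k,i_{k+1})$. For each $S\in\mathscr S$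 we have $g_S(i_k)\le i_{k+1}$ for almost all $k$, so almost all $I_k$ meet both $S$ and $\omega\setminus S$. So no $S\in\mathscr S$ block-splits $(I_k)_k$, a contradiction.

(b) Let $X=\{x_0<x_1<\dots\}$ and take the partition $\{[0,x_0]\}\cup\{(x_i,x_{i+1}]:i\in\omega\}$. For each $C\in\mathscr C$, almost all cells $P$ satisfy $|P\cap C|\ne1$.

(c) Given a partition $\mathscr P$ into finite sets, let $h(n)=\max\bigcup\{P\in\mathscr P:P\cap[0,n]\neq\emptyset\}$. This $h$ is nondecreasing with $h(n)\ge n$. Let $C\in\mathscr C$ be $h$-isolated, witnessed by $(j,c)$, and let $c\in P\in\mathscr P$. If $P\cap[0,j]\ne\emptyset$, then $c\le\max P\le h(j)<c$, a contradiction. Also $\max P\le h(c)$, because $P$ meets $[0,c]$. So $P\subseteq(j,h(c)]$ and $P\cap C=\{c\}$. Since $c>j$ and $j$ is arbitrarily large, infinitely many cells $P$ arise in this way. $\square$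

## 4. Why $\mathscr C$ must be small and closed under limits

We shall run a finite support iteration of length $\delta$. The first $\lambda$ steps add Cohen sets $S_\zeta$ $(\zeta<\kappa)$ and $C_i$ $(\kappa\le i<\lambda)$. The $S_\zeta$ are to satisfy Lemma 2(a) at the end, and the $C_i$ Lemma 2(c). The remaining $\mu$ steps raise $\mathfrak f$ to $\lambda$ and $\mathfrak d,\operatorname{unif}(\mathbf K)$ to $\mu$.

**The Cohen case.** Suppose first that all coordinates are Cohen forcing, in a finite support product, and that $p$ forces that the interval partition $(\dot I_k)_k$ is not block-split by any $S_\zeta$. For each $\zeta<\kappa$ some $p_\zeta\le p$ with $\zeta\in\operatorname{dom}p_\zeta$ decides a side $o\in\{0,1\}$ and a bound $m$: from $m$ on, no block is contained in $S_\zeta$ (case $o=1$), or none is disjoint from $S_\zeta$ (case $o=0$). Thin out so that $o$, $m$ and $p_\zeta(\zeta)=\sigma$ do not depend on $\zeta$, the domains form a $\Delta$-system with root $\nabla\not\ni\zeta$, and the $p_\zeta$ agree on $\nabla$. Choose distinct $\zeta_0,\zeta_1,\dots$ and let $p_l'$ be $p_{\zeta_l}$ with $\sigma$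 prolonged by $l$ times the value $o$. The common restriction of the $p'_l$ to $\nabla$ forces that infinitely many $p'_l$ are in the generic filter: any extension $r$ has finite domain, so for all but finitely many $l$ it shares with $\operatorname{dom}p'_l$ only coordinates of $\nabla$. But $p'_l$ makes $S_{\zeta_l}$ constant with value $o$ on $[|\sigma|,|\sigma|+l)$, and for large $l$ this interval contains a block beyond $m$. Contradiction.

**Where this stops.** If $\nabla$ contains coordinates whose poset is uncountable and not made of finitely many real parameters' worth of finite information, for instance $Q_{\mathscr C}$, the values $p_{\zeta}(\gamma)$ at $\gamma\in\nabla$ need not agree after thinning. We can make the finite part $(s,k,j)$ constant, but not the promised sets. We need a condition that forces infinitely many of these different conditions into the generic filter. The limit of Section 1 is designed for that.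

**Too large a family.** If we use $\mathscr C=[\omega]^\omega\cap V[G_\beta]$ at step $\beta$, limits exist, since the limit sets of a sequence in $V[G_\beta]$ with respect to an ultrafilter in $V[G_\beta]$ lie in $V[G_\beta]$. But if this is done cofinally in $\delta$, every family of fewer than $\mu$ sets is contained in some $V[G_\beta]$ at which this is done, and by Lemmas 1 and 2(b) it is not a witness. So $\mathfrak f\ge\mu$, which is too much. We need $|\mathscr C|\le\chi$, so that the step does little harm to the $C_i$.

**Too careless a family.** If $\mathscr C$ is just a given family of size at most $\chi$, the limit need not be a condition, as the first example of Section 1 shows. The remedy is to enlarge the given family to the sets named in an elementary submodel $N$ of size $\chi$ that is closed under $\omega$-sequences and contains the name of the ultrafilter. Since $\chi^{\aleph_0}=\chi$, such $N$ exist. One ultrafilter will turn out not to suffice (Section 6), but $\chi$ many do, and $N$ can contain all of them.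

## 5. Pieces and limits for the four types of iterands

We fix the posets that will be iterated. Each comes with *pieces*, and for a nonprincipal ultrafilter $D$ and a sequence $\bar q=(q_l)_{l<\omega}$ from one piece we define $\lim^D\bar q$.

**Types (C) and (S).** Type (C) is Cohen forcing $2^{<\omega}$. Type (S) are small posets: ccc posets on an ordinal $\theta<\kappa$. Pieces are singletons, and the limit of a constant sequence is its value.

**Type (E).** *Eventually different forcing* $\mathbb E$ has conditions $(s,\varphi)$ with $s\in\omega^{<\omega}$ and $\varphi:\omega\to[\omega]^{\le w}$ for some $w\in\omega$. The order is $(t,\psi)\le(s,\varphi)$ iff $t\supseteq s$, $\psi(n)\supseteq\varphi(n)$ for all $n$, and $t(n)\notin\varphi(n)$ for $|s|\le n<|t|$. The pieces are $\mathbb E_{s,w}=\{(s,\varphi):\forall n\ |\varphi(n)|\le w\}$. The limit is $\lim^D(s,\varphi_l)=(s,\varphi^*)$ with $\varphi^*(n)=\{j:\{l:j\in\varphi_l(n)\}\in D\}$. If $\varphi^*(n)$ had $w+1$ elements, then $D$-many, hence some, $\varphi_l(n)$ would contain all of them, which is impossible. So the limit is again in $\mathbb E_{s,w}$. For example,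 if $\varphi_l(n)=\{l\}$ for all $n$, then $\varphi^*(n)=\emptyset$. If $\varphi_l(n)=\{\min(l,n)\}$, then $\varphi^*(n)=\{n\}$.

**Type (Q).** $Q_{\mathscr C}$ with the pieces $(s,k,j)$ and the limits of Section 1.

The next lemma contains everything we need to know about limits. Part (ii) says that a condition below a limit is compatible with many terms of the sequence, and that this works for several sequences at once, even from different pieces.

**Lemma 3.** (i) Finitely many elements of the same piece have a common lower bound. In particular $\mathbb E$ and $Q_{\mathscr C}$ are $\sigma$-centered.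

(ii) Let $\bar q^1,\dots,\bar q^m$ be sequences, each from one piece, whose $D$-limits are conditions, and let $q\le\lim^D\bar q^i$ for all $i$. Then $\{l:q,q^1_l,\dots,q^m_l\text{ have a common lower bound}\}\in D$.

*Proof.* (i) For singletons this is trivial. For (E), the pointwise union of the $\varphi$'s, with the same $s$, is a common lower bound. For (Q), take the union of the $F$'s, with the same $s$ and $k$; the clause $|C\cap(\max s,k)|\ge2$ holds for each $C$ separately. $\mathbb E$ and $Q_{\mathscr C}$ have countably many pieces.

(ii) *(C), (S).* Each $\bar q^i$ is constant with value $\lim^D\bar q^i$, so $q$ itself is a common lower bound for every $l$.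

*(E).* Let $q=(t,\psi)$ and $q^i_l=(s_i,\varphi^i_l)$. We have $t(n)\notin\varphi^{i*}(n)$ for $|s_i|\le n<|t|$. These are finitely many statements, so for $D$-many $l$ we have $t(n)\notin\varphi^i_l(n)$ for all $i$ and all these $n$. For such $l$ the pair $(t,\psi\cup\bigcup_i\varphi^i_l)$ (pointwise union) is a common lower bound.

*(Q).* Let $q=(t,k_q,F)$ and $q^i_l=(s_i,k_i,\{C^i_{l,a}\}_a)$, with limits built from $C^{i*}_a$ and $k_i^*$. By (1), for $D$-many $l$ we have $C^i_{l,a}\cap k_q=C^{i*}_a\cap k_q$ for all $i,a$. Fix such $l$ and let
$$e=(t,k',F\cup\{C^i_{l,a}\}_{i,a}),$$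
with $k'\ge k_q$ so large that each listed set has at least two elements in $(\max t,k')$. This is a condition, and as $t\subseteq k_q$, $e\le q$. We check $e\le q^i_l$. Since $q\le\lim^D\bar q^i$, we have $k_i\le k_i^*\le k_q\le k'$ and $t\cap k_i^*=s_i\subseteq k_i$. So $t\cap k_i=s_i$ and $t\setminus k_i=t\setminus k_i^*$. Let $n<m$ be in $t\setminus k^*_i$. Then $m<k_q$, so $|C^i_{l,a}\cap(n,m]|=|C^{i*}_a\cap(n,m]|$. If $C^{i*}_a$ is infinite, this is $\neq1$ because $q\le\lim^D\bar q^i$. If $C^{i*}_a$ is finite, all its elements are $<k^*_i\le n$, so the number is $0$. $\square$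

## 6. Many ultrafilters: guardrails

We would like an ultrafilter, growing along the iteration, such that for each $\Delta$-system $(p_l)_l$ of conditions whose values at root coordinates come from one piece, the coordinatewise limit forces $\{l:p_l\in G\}$ into the ultrafilter. *A single ultrafilter cannot do this.* Among the first $\omega$ coordinates, all Cohen, let $p^1_l=\{(l,\langle0\rangle)\}$ and $p^2_l=\{(l,\langle1\rangle)\}$. Both are $\Delta$-systems with empty root, so both limits are the empty condition. But $\{l:p^1_l\in G\}$ and $\{l:p^2_l\in G\}$ are disjoint. The trouble lies in coordinates outside the root, where the two systems use different pieces. So we prescribe in advance, for each ultrafilter, one piece at each coordinate. To serve all countable systems we need enough prescriptions, and only $\chi$ of them. The following lemma (Engelking–Karłowicz) provides them, and it is the place where $|\delta|\le2^\chi$ is used.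

**Lemma 4.** There are functions $h_\varepsilon:\delta\to\chi$ $(\varepsilon<\chi)$ such that every countable partial function from $\delta$ to $\chi$ is extended by some $h_\varepsilon$.

*Proof.* Since $|\delta|=\mu=2^\chi$, choose distinct $r_\alpha\in2^\chi$ $(\alpha<\delta)$. For countable $B\subseteq\chi$ and a function $\phi$ from a countable subset of $2^B$ to $\chi$, let $h_{B,\phi}(\alpha)=\phi(r_\alpha{\restriction}B)$ if this is defined, and $0$ otherwise. There are $\chi^{\aleph_0}=\chi$ sets $B$, and since $|2^B|\le2^{\aleph_0}\le\chi$, there are at most $\chi^{\aleph_0}=\chi$ functions $\phi$ for each. So there are at most $\chi$ functions $h_{B,\phi}$. Given a countable partial function $e$, choose a countable $B$ such that the $r_\alpha{\restriction}B$ $(\alpha\in\operatorname{dom}e)$ are distinct (one point of difference for each of countably many pairs), and put $\phi(r_\alpha{\restriction}B)=e(\alpha)$. Then $h_{B,\phi}$ extends $e$. $\square$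

## 7. The iteration $P_\delta$

**Background on iterations.** A condition $p\in P_\beta$ of a finite support iteration is a function with finite domain contained in $\beta$, where $p(\gamma)$ is a $P_\gamma$-name for an element of $\dot Q_\gamma$; absence of $\gamma$ from the domain acts as a formal largest element. We have $p'\le p$ iff $\operatorname{dom}p'\supseteq\operatorname{dom}p$ and $p'{\restriction}\gamma\Vdash p'(\gamma)\le p(\gamma)$ for $\gamma\in\operatorname{dom}p$. For $\gamma\le\beta$, $P_\gamma\subseteq P_\beta$ is a complete subposet. Finite support iterations of ccc posets are ccc. Write $V_\beta=V[G_\beta]$, where $G_\beta$ is $P_\beta$-generic.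

By recursion on $\beta\le\delta$ we define $P_\beta$, $\dot Q_\beta$, and $P_\beta$-names $\dot D^\varepsilon_\beta$ $(\varepsilon<\chi)$ for nonprincipal ultrafilters on $\omega$ with $\Vdash\dot D^\varepsilon_\gamma\subseteq\dot D^\varepsilon_\beta$ for $\gamma<\beta$. The ultrafilters $\dot D^\varepsilon_\beta$ are chosen as soon as $P_\beta$ is known, before $\dot Q_\beta$; how to choose them is the content of Section 8.

**Iterands.** For $\beta<\lambda$, $\dot Q_\beta$ is of type (C). Its generic subset of $\omega$ is called $S_\beta$ if $\beta<\kappa$, and $C_\beta$ if $\kappa\le\beta<\lambda$. The interval $[\lambda,\delta)$, of order type $\mu$, is divided into four classes of size $\mu$ (hence cofinal in $\delta$), one for each type: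

- (C): Cohen forcing.
- (E): $\dot Q_\beta=\mathbb E^{V_\beta}$.
- (S): bookkeeping gives $\theta_\beta<\kappa$ and a $P_\beta$-name of a preorder on $\theta_\beta$. $\dot Q_\beta$ is this preorder if it is ccc in $V_\beta$, and otherwise the trivial preorder on $\theta_\beta$ (all elements equivalent).
- (Q): bookkeeping gives a set $\mathcal T_\beta$ of at most $\chi$ $P_\beta$-names for elements of $[\omega]^\omega$. Choose $N_\beta\prec H(\Theta)$ ($\Theta$ large) with $|N_\beta|=\chi$, ${}^\omega N_\beta\subseteq N_\beta$ and $\chi\cup\mathcal T_\beta\cup\{P_\beta,\langle\dot D^\varepsilon_\beta:\varepsilon<\chi\rangle\}\subseteq N_\beta$. Let $\mathscr C_\beta=[\omega]^\omega\cap N_\beta[G_\beta]$, where $N_\beta[G_\beta]$ is the set of evaluations of the $P_\beta$-names in $N_\beta$, and $\dot Q_\beta=Q_{\mathscr C_\beta}$.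

Such $N_\beta$ exists: take the union of an increasing chain of length $\omega_1\le\chi$ of elementary submodels of size $\chi$, each containing all $\omega$-sequences of its predecessors. The size stays $\chi$ because $\chi^{\aleph_0}=\chi$, and an $\omega$-sequence from the union is already a sequence from one of its members. Note that $|\mathscr C_\beta|\le\chi$, so $|Q_\beta|\le\chi$ in $V_\beta$. All iterands are ccc (Lemma 3(i) for (E) and (Q)), hence all $P_\beta$ are ccc. For $\kappa=\aleph_1$ the steps of type (S) can be omitted, because they serve only to make $\mathfrak b,\mathfrak s\ge\kappa$.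

**Nice conditions.** To speak about "the piece of $p(\gamma)$" in $V$, we restrict to conditions whose pieces are known. Index the pieces of $\dot Q_\beta$ by elements of $\chi$: countable index sets are coded into $\omega$, and for type (S) the index is the element of $\theta_\beta$ itself. So the index set has size less than $\kappa$ at each coordinate. Let $\mathcal Q_\beta\in V$ be the following set of $P_\beta$-names.

- Types (C), (S): canonical names of elements of $2^{<\omega}$, respectively $\theta_\beta$.
- Type (E): $(s,\dot\varphi)$ together with $w$, where $s,w$ are actual objects and $\dot\varphi$ is a nice name with $\Vdash\dot\varphi:\omega\to[\omega]^{\le w}$. The index codes $(s,w)$.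
- Type (Q): $(s,k,\langle\tau_1,\dots,\tau_j\rangle)$ with $s,k,j$ actual and names $\tau_a\in N_\beta$ such that $\Vdash_{P_\beta}(s,k,\{\tau_1,\dots,\tau_j\})\in\dot Q_\beta$. The index codes $(s,k,j)$.

Each $q\in\mathcal Q_\beta$ thus has an index $i(q)<\chi$ and is forced, by the trivial condition, to lie in the corresponding piece. For instance, all $(\emptyset,\dot\varphi)$ with $w=1$ at a coordinate of type (E) have the same index, whatever the name $\dot\varphi$ is. Let $P^\bullet_\beta$ be the set of $p\in P_\beta$ with $p(\gamma)\in\mathcal Q_\gamma$ for all $\gamma\in\operatorname{dom}p$. *Nice* $P_\beta$-names of subsets of a set $Z\in V$ consist of pairs $(\check z,p)$ where, for each $z\in Z$, the conditions $p$ form an antichain contained in $P^\bullet_\beta$; these antichains are countable. (For $\dot\varphi$ above, view $\varphi$ as a subset of $\omega\times\omega$.)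

**Lemma 5.** $P^\bullet_\beta$ is dense in $P_\beta$. Consequently every $P_\beta$-name of a subset of $Z\in V$ is forced to equal some nice name.

*Proof.* By induction on $\beta$. Limit steps are clear, since domains are finite. Let $p\in P_{\gamma+1}$ with $\gamma\in\operatorname{dom}p$. In each case we extend $p{\restriction}\gamma$ to some $p'\in P_\gamma$, which by induction may be taken in $P^\bullet_\gamma$, and find $q\in\mathcal Q_\gamma$ with $p'\Vdash q=p(\gamma)$. Then $p'\cup\{(\gamma,q)\}\in P^\bullet_{\gamma+1}$ extends $p$.

*Types (C), (S).* Let $p'$ decide $p(\gamma)$.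

*Type (E).* Let $p'$ decide $s$ and $w$. Replace the name of $\varphi$ by a nice name that is forced by the trivial condition to be a function $\omega\to[\omega]^{\le w}$, and that $p'$ forces to equal $\varphi$.

*Type (Q).* Let $p'$ decide $s,k,j$ and names $\tau_1,\dots,\tau_j\in N_\gamma$ for the members of $F$. By elementarity there is a name $\tau_a'\in N_\gamma$ that is forced to equal $\tau_a$ if $\tau_a\in[\omega]^\omega$ and $|\tau_a\cap(\max s,k)|\ge2$, and to equal $\omega$ otherwise. If $j\ge1$, then $k\ge\max s+3$, because some set has two elements in $(\max s,k)$. So $\omega$ also has two elements in $(\max s,k)$, and $(s,k,\{\tau'_1,\dots,\tau_j'\})$ is forced by the trivial condition to be in $\dot Q_\gamma$. And $p'$ forces it to equal $p(\gamma)$. $\square$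

**Bookkeeping.** Inductively $|P^\bullet_\beta|\le\mu$: there are at most $\mu^{\aleph_0}=\mu$ nice names at type (E), $|N_\beta|=\chi$ at type (Q), and domains are finite subsets of $\beta$. Hence for each $\gamma<\delta$ there are at most $\mu^\chi=\mu$ sets of at most $\chi$ nice $P_\gamma$-names of elements of $[\omega]^\omega$, and at most $\mu^\chi=\mu$ nice $P_\gamma$-names of preorders on ordinals $\theta<\kappa$. Let $\{\lambda+\eta:\eta\in B\}$ be the class of type (Q) (and similarly for (S)), and fix $e:B\to\mu\times\mu$ taking every value cofinally often. At $\beta=\lambda+\eta$, if $e(\eta)=(\zeta,\xi)$ with $\zeta\le\eta$, handle the $\xi$-th object coming from $P_{\lambda+\zeta}$. Otherwise take $\mathcal T_\beta=\emptyset$ (respectively a trivial preorder). A nice $P_\gamma$-name with $\gamma<\lambda$ is also a nice $P_\lambda$-name. Thus: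

- every set of at most $\chi$ nice $P_\gamma$-names ($\gamma<\delta$) for elements of $[\omega]^\omega$ is $\mathcal T_\beta$ for some $\beta\ge\gamma$ of type (Q);
- every nice $P_\gamma$-name ($\gamma<\delta$) of a preorder on some $\theta<\kappa$ is considered at some $\beta\ge\gamma$ of type (S).

## 8. The ultrafilters $\dot D^\varepsilon_\beta$

**Definition 5.** An *$\varepsilon$-sequence at $\beta$* is a sequence $\bar q=(q_l)_{l<\omega}\in V$ from $\mathcal Q_\beta$ with $i(q_l)=h_\varepsilon(\beta)$ for all $l$. Let $\lim^\varepsilon\bar q$ be the $P_\beta$-name for its $\dot D^\varepsilon_\beta$-limit.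

**Lemma 6.** $\lim^\varepsilon\bar q$ is forced to be in $\dot Q_\beta$.

*Proof.* This is clear from Section 5 except for type (Q). There let $q_l=(s,k,\langle\tau_{l,1},\dots,\tau_{l,j}\rangle)$. For each $a$ the sequence $\langle\tau_{l,a}:l<\omega\rangle$ is in $V$, hence in $N_\beta$, since ${}^\omega N_\beta\subseteq N_\beta$. Also $\dot D^\varepsilon_\beta\in N_\beta$, since $\varepsilon\in\chi\subseteq N_\beta$. By elementarity $N_\beta$ contains a name for $C_a^*=\{n:\{l:n\in\tau_{l,a}\}\in\dot D^\varepsilon_\beta\}$. Hence $C^*_a\in\mathscr C_\beta$ whenever it is infinite, which is the proviso of Section 1. $\square$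

**Definition 6.** An *$\varepsilon$-system in $P_\beta$* is a sequence $\bar p=(p_l)_{l<\omega}\in V$ from $P^\bullet_\beta$ such that the sets $\operatorname{dom}p_l$ form a $\Delta$-system with finite root $\nabla$ ($\operatorname{dom}p_l\cap\operatorname{dom}p_{l'}=\nabla$ for $l\neq l'$), and $i(p_l(\gamma))=h_\varepsilon(\gamma)$ for all $l$ and all $\gamma\in\operatorname{dom}p_l$. Let $\lim^\varepsilon\bar p\in P_\beta$ have domain $\nabla$ and value $\lim^\varepsilon(p_l(\gamma))_l$ at $\gamma\in\nabla$.

For example, $(p^1_l)_l$ from Section 6 is an $\varepsilon$-system if $h_\varepsilon(l)$ is the code of $\langle0\rangle$ for all $l<\omega$. Its limit is the empty condition. For such $\varepsilon$ the sequence $(p^2_l)_l$ is not an $\varepsilon$-system, so the conflict of Section 6 has disappeared.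

**Proposition 7.** The names $\dot D^\varepsilon_\beta$ can be chosen such that for all $\beta\le\delta$ and $\varepsilon<\chi$, for every $\varepsilon$-system $\bar p$ in $P_\beta$,
$$\lim\nolimits^\varepsilon\bar p\Vdash\{l:p_l\in\dot G_\beta\}\in\dot D^\varepsilon_\beta.\tag{2}$$

*Proof.* By recursion on $\beta$, for each $\varepsilon$ separately. For $\beta=0$ let $\dot D_0^\varepsilon$ be any nonprincipal ultrafilter; all $p_l$ are empty, so (2) is trivial.

**Successor step $\beta+1$: the choice.** Let $g$ be the generic filter of $Q_\beta$ over $V_\beta$. Let $D^\varepsilon_{\beta+1}$ be an ultrafilter containing $D^\varepsilon_\beta$ and all sets $\{l:q_l\in g\}$ for $\varepsilon$-sequences $\bar q$ at $\beta$ with $\lim^\varepsilon\bar q\in g$. We must show that finite intersections of these sets are infinite. If not, there are $A\in D^\varepsilon_\beta$, $n\in\omega$, $\varepsilon$-sequences $\bar q^1,\dots,\bar q^m$ and $q\in g$ such that $q$ forces $\lim^\varepsilon\bar q^i\in g$ for all $i$ and $A\cap\bigcap_i\{l:q^i_l\in g\}\subseteq n$. Extending $q$ in $g$, we may assume $q\le\lim^\varepsilon\bar q^i$ for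 all $i$. Apply Lemma 3(ii) in $V_\beta$ with $D=D^\varepsilon_\beta$. The set of $l$ such that $q,q^1_l,\dots,q^m_l$ have a common lower bound is in $D^\varepsilon_\beta$, so it meets $A\setminus n$. Thus there are $l\in A$, $l\ge n$, and $q'\le q,q^1_l,\dots,q^m_l$. Then $q'$ forces $l\in A\cap\bigcap_i\{l:q_l^i\in g\}$, a contradiction.

**Successor step: statement (2) at $\beta+1$.** Let $\bar p$ be an $\varepsilon$-system in $P_{\beta+1}$ with root $\nabla$ and $\lim^\varepsilon\bar p\in G_{\beta+1}$. Then $(p_l{\restriction}\beta)_l$ is an $\varepsilon$-system in $P_\beta$ with root $\nabla\cap\beta$ and limit $(\lim^\varepsilon\bar p){\restriction}\beta\in G_\beta$. By (2) at $\beta$, $\{l:p_l{\restriction}\beta\in G_\beta\}\in D^\varepsilon_\beta$. If $\beta\in\nabla$, then $(p_l(\beta))_l$ is an $\varepsilon$-sequence at $\beta$ whose limit is in $g$, so we intersect with $\{l:p_l(\beta)\in g\}\in D^\varepsilon_{\beta+1}$. If $\beta\notin\nabla$, at most one $p_l$ has $\beta$ in its domain, and we drop this $l$. In both cases $\{l:p_l\in G_{\beta+1}\}\in D^\varepsilon_{\beta+1}$.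

**Limit step with $\operatorname{cf}(\beta)>\omega$.** Take any ultrafilter extending $\bigcup_{\gamma<\beta}D^\varepsilon_\gamma$, an increasing union of families of infinite sets closed under finite intersections. An $\varepsilon$-system in $P_\beta$ involves only countably many coordinates, so it lies in some $P_\gamma$, $\gamma<\beta$, and (2) at $\gamma$ gives (2) at $\beta$.

**Limit step with $\operatorname{cf}(\beta)=\omega$.** Let $D^\varepsilon_\beta$ be an ultrafilter containing $\bigcup_{\gamma<\beta}D^\varepsilon_\gamma$ and all sets $\{l:p_l\in G_\beta\}$ for $\varepsilon$-systems $\bar p$ in $P_\beta$ with $\lim^\varepsilon\bar p\in G_\beta$. Then (2) holds at $\beta$ by definition, and we must again show that finite intersections are infinite. Let $\gamma<\beta$, let $\dot A$ be a $P_\gamma$-name, let $\bar p^1,\dots,\bar p^m$ be $\varepsilon$-systems, $n\in\omega$, and let $r\in P_\beta$ force $\dot A\in\dot D^\varepsilon_\gamma$ and satisfy $r\le\lim^\varepsilon\bar p^i$ for all $i$. We find $r''\le r$ and $l\ge n$ with $r''\Vdash l\in\dot A\cap\bigcap_i\{l:p_l^i\in\dot G_\beta\}$; this suffices, since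 no $r\in G_\beta$ can then force the intersection to be contained in $n$.

Choose $\gamma'\in[\gamma,\beta)$ with $r\in P_{\gamma'}$ and all roots contained in $\gamma'$. Then $(p^i_l{\restriction}\gamma')_l$ is an $\varepsilon$-system in $P_{\gamma'}$ with the same root, and it has the same limit as $\bar p^i$. By (2) at $\gamma'$,
$$r\Vdash\dot A\cap\bigcap_i\{l:p^i_l{\restriction}\gamma'\in\dot G_{\gamma'}\}\in\dot D^\varepsilon_{\gamma'}.$$
Members of $\dot D^\varepsilon_{\gamma'}$ are infinite. So there are $l\ge n$ and $r'\in P_{\gamma'}$, $r'\le r$, with $r'\Vdash l\in\dot A$ and $r'\le p^i_l{\restriction}\gamma'$ for all $i$. Extend $r'$ to $r''$: for $\gamma''\in\bigcup_i\operatorname{dom}p^i_l\setminus\gamma'$ let $r''(\gamma'')$ be a name for a common lower bound of those $p_l^i(\gamma'')$ with $\gamma''\in\operatorname{dom}p^i_l$. All of these are forced to lie in the piece with index $h_\varepsilon(\gamma'')$, so Lemma 3(i) provides such a lower bound. This is where the guardrail is used. Then $r''\le r$ and $r''\le p^i_l$ for all $i$, as required. $\square$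

The poset of Theorem A is $P_\delta$. It remains to compute the cardinals in $V_\delta$. Since $P_\delta$ is ccc, cardinals and cofinalities are those of $V$.

## 9. The sets $S_\zeta$ and the bound $\mathfrak b,\mathfrak s\le\kappa$

**Proposition 8.** In $V_\delta$ every interval partition is block-split by some $S_\zeta$, $\zeta<\kappa$. Hence $\mathfrak b,\mathfrak s\le\kappa$.

*Proof.* We repeat the argument of the Cohen case in Section 4, with limits in place of equal root parts.

**Step 1: choosing conditions.** Suppose $p\Vdash$ "$\dot I=(\dot I_k)_k$ is an interval partition block-split by no $S_\zeta$". For $\zeta<\kappa$ choose $p_\zeta\le p$ in $P^\bullet_\delta$ with $\zeta\in\operatorname{dom}p_\zeta$, $m_\zeta\in\omega$ and $o_\zeta\in\{0,1\}$ such that $p_\zeta$ forces $\forall k\ge m_\zeta\ \dot I_k\not\subseteq S_\zeta$ (if $o_\zeta=1$), or $\forall k\ge m_\zeta\ \dot I_k\cap S_\zeta\neq\emptyset$ (if $o_\zeta=0$).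

**Step 2: thinning.** Since $\kappa$ is regular uncountable and there are fewer than $\kappa$ indices at each coordinate, the $\Delta$-system lemma and the pigeonhole principle give $X\in[\kappa]^\kappa$ such that $(\operatorname{dom}p_\zeta)_{\zeta\in X}$ is a $\Delta$-system with root $\nabla$; $\zeta\notin\nabla$ for $\zeta\in X$ (discard finitely many $\zeta$); and $m_\zeta=m$, $o_\zeta=o$, $p_\zeta(\zeta)=\sigma\in2^{<\omega}$, and the indices of $p_\zeta(\gamma)$, $\gamma\in\nabla$, do not depend on $\zeta\in X$. Let $n=|\sigma|$ and pick distinct $\zeta_l\in X$ $(l<\omega)$.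

**Step 3: an $\varepsilon$-system.** Let $p'_l$ be $p_{\zeta_l}$ with the value at $\zeta_l$ replaced by $\sigma^\frown\langle o,\dots,o\rangle$ ($l$ times $o$). Then $p'_l\in P^\bullet_\delta$ and $p'_l\le p_{\zeta_l}\le p$. Sending $\gamma\in\bigcup_l\operatorname{dom}p'_l$ to the index of $p'_l(\gamma)$ is a well-defined countable partial function: on $\nabla$ the indices agree, and a coordinate outside $\nabla$ lies in only one domain; in particular the changed coordinate $\zeta_l\notin\nabla$ lies in $\operatorname{dom}p'_{l'}$ only for $l'=l$. By Lemma 4 this function is extended by some $h_\varepsilon$, and then $(p'_l)_l$ is an $\varepsilon$-system.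

**Step 4: the contradiction.** Let $\lim^\varepsilon(p'_l)_l\in G_\delta$. By (2) at $\delta$, $p'_l\in G_\delta$ for infinitely many $l$. In particular $p\in G_\delta$, so $I=\dot I[G_\delta]$ is an interval partition. Pick $k\ge m$ with $I_k\subseteq[n,\infty)$, and then such an $l$ with $I_k\subseteq[n,n+l)$. As $p'_l\in G_\delta$, the set $S_{\zeta_l}$ contains $[n,n+l)$ if $o=1$ and is disjoint from it if $o=0$. So $I_k\subseteq S_{\zeta_l}$, respectively $I_k\cap S_{\zeta_l}=\emptyset$. This contradicts $p_{\zeta_l}\in G_\delta$.

The $S_\zeta$ are infinite and co-infinite, so Lemma 2(a) gives $\mathfrak b,\mathfrak s\le\kappa$. $\square$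

## 10. Small families are killed: $\mathfrak f\ge\chi^+$

**Proposition 9.** In $V_\delta$ no $\mathscr C\subseteq[\omega]^\omega$ with $|\mathscr C|\le\chi$ witnesses $\mathfrak f\le|\mathscr C|$. Hence $\mathfrak f\ge\chi^+$.

*Proof.* We may assume $\mathscr C\ne\emptyset$.

**Step 1: cover $\mathscr C$ by a ground model set of names.** Every element of $[\omega]^\omega$ in $V_\delta$ has a nice $P_\delta$-name that is forced by the trivial condition to be in $[\omega]^\omega$ (change a given name to $\omega$ where it fails to be infinite, and use Lemma 5). Fix in $V_\delta$ an enumeration, in type $\chi$, of such names for the elements of $\mathscr C$. By the ccc, for each $\xi<\chi$ there are in $V$ only countably many candidates for the $\xi$-th name. So there is $\mathcal T\in V$, $|\mathcal T|\le\chi$, consisting of nice names for elements of $[\omega]^\omega$ and containing a name of every element of $\mathscr C$.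

**Step 2: catch $\mathcal T$ at a step of type (Q).** Each nice name involves countably many conditions with finite domains. Since $\operatorname{cf}(\delta)=\mu>\chi$, all names in $\mathcal T$ are nice $P_\gamma$-names for some $\gamma<\delta$. By the bookkeeping, $\mathcal T=\mathcal T_\beta$ for some $\beta\ge\gamma$ of type (Q). As $\mathcal T_\beta\subseteq N_\beta$, we get $\mathscr C\subseteq\mathscr C_\beta$.

**Step 3: apply the generic sparse set.** By Lemma 1, $Q_\beta=Q_{\mathscr C_\beta}$ adds an infinite $X$ such that for every $C\in\mathscr C_\beta$ some $X\setminus k$ is $C$-sparse. By Lemma 2(b), $\mathscr C$ is not a witness. $\square$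

## 11. The sets $C_i$ stay isolated: $\mathfrak f\le\chi^+$

In this section all functions $h$ are nondecreasing with $h(n)\ge n$, and names $\dot h$ are forced to be of this kind. Let
$$\mathrm{Bad}(h)=\{i\in[\kappa,\lambda):C_i\text{ is not }h\text{-isolated}\}.$$
Note that $C_i\in V_\lambda$, and whether $C_i$ is $h$-isolated does not depend on the model in which we ask. We show that each $h$ spoils at most $\chi$ of the $\chi^+$ sets $C_i$. The posets of size at most $\chi$ are easy. The poset $\mathbb E$ may be larger than $\chi$, and there limits help a second time.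

**Proposition 10.** For $\lambda\le\beta\le\delta$, in $V_\beta$ we have $|\mathrm{Bad}(h)|\le\chi$ for every $h$. Hence $\mathfrak f\le\lambda=\chi^+$ in $V_\delta$.

*Proof.* By induction on $\beta$.

**Step 1: $\beta=\lambda$.** Up to a dense subset, $P_\lambda$ is the finite support product of Cohen forcings. By the ccc, $h$ depends on a countable set $B$ of coordinates, and for $i\notin B$, $C_i$ is Cohen over $V[G{\restriction}B]\ni h$. Given $\sigma\in2^{<\omega}$ and $j\ge|\sigma|$, put $c=h(j)+1$ and extend $\sigma$ by $0$'s up to and including position $h(c)$, except for the value $1$ at $c$. This forces $C_i\cap(j,h(c)]=\{c\}$. Since $j$ is arbitrarily large, $C_i$ is $h$-isolated. So $\mathrm{Bad}(h)\subseteq B$.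

**Step 2: $\operatorname{cf}(\beta)>\omega$, $\beta>\lambda$.** By the ccc and finite supports, every $h\in V_\beta$ is in some $V_\gamma$ with $\lambda\le\gamma<\beta$.

**Step 3: $\operatorname{cf}(\beta)=\omega$, $\beta>\lambda$.** The purpose is to read approximations of $h$ in earlier models. Let $\beta_n\nearrow\beta$, $\beta_n\ge\lambda$, and $h=\dot h[G_\beta]$. Let $P_\beta/G_{\beta_n}=\{t\in P_\beta:t{\restriction}\beta_n\in G_{\beta_n}\}$. In $V_{\beta_n}$ choose a decreasing sequence $(t_{n,N})_N$ in $P_\beta/G_{\beta_n}$ and a function $h_n$ with $t_{n,N}\Vdash\dot h{\restriction}N=h_n{\restriction}N$. (Given $t_{n,N-1}$, consider a $P_\beta$-generic $G'$ containing it with $G'\cap P_{\beta_n}=G_{\beta_n}$. Some element of $G'$ below $t_{n,N-1}$ decides $\dot h{\restriction}N$, and it is in $P_\beta/G_{\beta_n}$.) Each $h_n$ is nondecreasing with $h_n(a)\ge a$. By the induction hypothesis $|\bigcup_n\mathrm{Bad}(h_n)|\le\chi$.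

Let $i$ be outside this union, and suppose $C_i$ is not $h$-isolated. Then some $p\in G_\beta$ and $j_0$ are such that $p$ forces that no $j\ge j_0$ belongs to a pair $(j,c)$ witnessing isolation of $C_i$ for $\dot h$. Let $p\in P_{\beta_n}$. Since $i\notin\mathrm{Bad}(h_n)$, there are $j\ge j_0$ and $c>h_n(j)$ with $C_i\cap(j,h_n(c)]=\{c\}$. Take a $P_\beta$-generic $G'\ni t_{n,c+1}$ with $G'\cap P_{\beta_n}=G_{\beta_n}\ni p$. Under $G'$ the set $C_i$ is the same, and, as $j<c<c+1$, we have $\dot h(j)=h_n(j)$ and $\dot h(c)=h_n(c)$. So $(j,c)$ witnesses isolation for $\dot h$, a contradiction. Hence $\mathrm{Bad}(h)\subseteq\bigcup_n\mathrm{Bad}(h_n)$.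

**Step 4: $\beta+1$, where $\beta$ has type (C), (S) or (Q).** In $V_\beta$ we have $|Q_\beta|\le\chi$. Let $\dot h$ be a $Q_\beta$-name. For each $q\in Q_\beta$ choose $q\ge q_0\ge q_1\ge\cdots$ and $h_q$ with $q_N\Vdash\dot h{\restriction}N=h_q{\restriction}N$. The union $\bigcup_q\mathrm{Bad}(h_q)$ has size at most $\chi$. Let $i$ be outside it. If some $q$ forced that no $j\ge j_0$ works for $\dot h$ and $C_i$, take $j\ge j_0$ and $c$ witnessing isolation for $h_q$. Then $q_{c+1}\le q$ forces that $(j,c)$ witnesses isolation for $\dot h$, a contradiction.

**Step 5: $\beta+1$, where $\beta$ has type (E).** Work in $V_\beta$, let $\dot h$ be an $\mathbb E$-name, let $(\pi_r)_{r<\omega}$ enumerate the pieces $\mathbb E_{s,w}$, and let $D$ be a nonprincipal ultrafilter. There are only countably many pieces, so we try to bound $\dot h$ piece by piece.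

*(A) For every piece $\pi$ and $j\in\omega$ there is $a(\pi,j)$ such that every $q\in\pi$ has an extension forcing $\dot h(j)\le a(\pi,j)$.* Otherwise for each $K\in\omega$ there is $q_K\in\pi$ with $q_K\Vdash\dot h(j)>K$. Let $q\le\lim^D(q_K)_K$ decide $\dot h(j)=K_0$. By Lemma 3(ii), $q$ is compatible with $q_K$ for some $K\ge K_0$. A common extension forces $\dot h(j)=K_0\le K$ and $\dot h(j)>K$, a contradiction.

This is not yet enough. To witness isolation we need upper bounds on $\dot h(j)$ and on $\dot h(c)$ forced by the *same* condition. After extending $q\in\pi$ to bound $\dot h(j)$, we have possibly left $\pi$, so the bound $a(\pi,c)$ is no longer available. The bound for $\dot h(c)$ has to be found together with that for $\dot h(j)$.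

*(B) For all $\pi,j,c$ there is $b(\pi,j,c)$ such that every $q\in\pi$ has an extension forcing $\dot h(j)\le a(\pi,j)$ and $\dot h(c)\le b(\pi,j,c)$.* Otherwise for each $K$ there is $q_K\in\pi$ forcing "$\dot h(j)>a(\pi,j)$ or $\dot h(c)>K$". The limit $q^*=\lim^D(q_K)_K$ is in $\pi$. So by (A) some $q\le q^*$ forces $\dot h(j)\le a(\pi,j)$, and extending further we may assume that $q$ decides $\dot h(c)=K_0$. By Lemma 3(ii), $q$ is compatible with $q_K$ for some $K\ge K_0$. A common extension forces $\dot h(j)\le a(\pi,j)$ and $\dot h(c)=K_0\le K$, a contradiction.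

Now let
$$H(n)=\max\big(\{n\}\cup\{a(\pi_r,j):r,j\le n\}\cup\{b(\pi_r,j,c):r,j,c\le n\}\big),$$
which is nondecreasing with $H(n)\ge n$. We show $\Vdash\mathrm{Bad}(\dot h)\subseteq\mathrm{Bad}(H)$; the latter set has size at most $\chi$ by the induction hypothesis. Let $i\notin\mathrm{Bad}(H)$, $q\in\pi_r$ and $j_0\in\omega$. There are $j\ge\max(r,j_0)$ and $c>H(j)$ with $C_i\cap(j,H(c)]=\{c\}$. Here $r\le j\le H(j)<c$. By (B) some $q'\le q$ forces
$$\dot h(j)\le a(\pi_r,j)\le H(j)<c\quad\text{and}\quad c\le\dot h(c)\le b(\pi_r,j,c)\le H(c).$$
So $q'$ forces $c>\dot h(j)$ and $C_i\cap(j,\dot h(c)]=\{c\}$, that is, $(j,c)$ witnesses isolation for $\dot h$. As $q$ and $j_0$ were arbitrary, $C_i$ is forced to be $\dot h$-isolated. This completes the induction.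

**Step 6: conclusion.** In $V_\delta$, for every $h$ we have $|\mathrm{Bad}(h)|\le\chi<\lambda=|[\kappa,\lambda)|$, so some $C_i$ is $h$-isolated. Lemma 2(c), applied to $\{C_i:\kappa\le i<\lambda\}$, gives $\mathfrak f\le\lambda$. $\square$

## 12. The values of $2^{\aleph_0}$, $\operatorname{unif}(\mathbf K)$, $\mathfrak d$, and the lower bounds for $\mathfrak b$ and $\mathfrak s$

Since $\operatorname{cf}(\delta)=\mu$ and $P_\delta$ is ccc with finite supports, each real of $V_\delta$ lies in some $V_\beta$, $\beta<\delta$, and *every set of fewer than $\mu$ reals of $V_\delta$ is contained in some $V_\beta$, $\beta<\delta$*.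

**Proposition 11.** In $V_\delta$, $\mathfrak d=\operatorname{unif}(\mathbf K)=2^{\aleph_0}=\mu$ and $\mathfrak b,\mathfrak s\ge\kappa$.

*Proof.*

**Step 1: $2^{\aleph_0}=\mu$.** There are at most $\mu^{\aleph_0}=\mu$ nice names of reals, since $|P^\bullet_\delta|\le\mu$. And $\mu$ Cohen reals are added.

**Step 2: $\operatorname{unif}(\mathbf K)=\mu$.** Let $Y\subseteq\omega^\omega$ with $|Y|<\mu$. Then $Y\subseteq V_\beta$ for some $\beta<\delta$. Let $\gamma\ge\beta$ be of type (E), with generic filter $g$. The function $e=\bigcup\{s:(s,\varphi)\in g\}$ is total, because $(s,\varphi)$ can be extended by choosing a value outside the finite set $\varphi(|s|)$. For $x\in V_\gamma\cap\omega^\omega$ the conditions $(s,\varphi)$ with $x(n)\in\varphi(n)$ for all $n$ are dense (add $x(n)$ to $\varphi(n)$). If such a condition is in $g$, then $e(n)\ne x(n)$ for all $n\ge|s|$. Hence $Y\subseteq\{x:\forall^\infty n\ x(n)\neq e(n)\}$. This set is meager, being the union over $m$ of the closed nowhere dense sets $\{x:\forall n\ge m\ x(n)\ne e(n)\}$. So $\operatorname{unif}(\mathbf K)\ge\mu=2^{\aleph_0}\ge\operatorname{unif}(\mathbf K)$.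

**Step 3: $\mathfrak d=\mu$.** A family of fewer than $\mu$ functions lies in some $V_\beta$. Let $\gamma\ge\beta$ be of type (C). Given $f\in V_\gamma\cap\omega^\omega$, $n\in\omega$ and $\sigma\in2^{<\omega}$, first extend $\sigma$ so that it has exactly $k$ ones for some $k\ge n$, and then by zeros to length greater than $f(k)$. This forces the $k$-th element (counting from $0$) of the generic set to exceed $f(k)$. So the enumeration of the generic set is $\le^*$-dominated by no function of $V_\gamma$, and the family is not dominating. Thus $\mu\le\mathfrak d\le2^{\aleph_0}=\mu$.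

**Step 4: $\mathfrak b\ge\kappa$.** For $\kappa=\aleph_1$ this is a theorem of ZFC. In general let $B\subseteq\omega^\omega$ be nonempty with $|B|<\kappa$. We show that $B$ is bounded. Closing off keeps $|B|<\kappa$, so assume that $B$ is closed under pointwise maxima of two functions. An enumeration of $B$ in type $|B|<\kappa$ can be coded by a subset of $|B|\times\omega\times\omega$, whose nice name involves fewer than $\mu=\operatorname{cf}(\delta)$ conditions. So the enumeration lies in some $V_\gamma$, $\gamma<\delta$. In $V_\gamma$ consider the poset of pairs $(s,f)$ with $s\in\omega^{<\omega}$ and $f\in B$, where $(t,f')\le(s,f)$ iff $t\supseteq s$, $f'\ge f$ pointwise, and $t(n)\ge f(n)$ for $|s|\le n<|t|$. Two conditions $(s,f),(s,f')$ have the lower bound $(s,\max(f,f'))$, so conditions with the same $s$ are directed. Hence the poset is $\sigma$-centered in every extension. Its size is less than $\kappa$, so $V_\gamma$ contains an isomorphic copy on an ordinal $\theta<\kappa$, and the copy has a nice $P_\gamma$-name. It is considered at some $\beta\ge\gamma$ of type (S), is ccc in $V_\beta$, and hence is used.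 The generic function $\bigcup s$ is total, since $s$ can be extended by the value $f(|s|)$. It dominates each $f_0\in B$, since $(s,\max(f,f_0))\le(s,f)$. So $B$ is bounded.

**Step 5: $\mathfrak s\ge\kappa$.** For $\kappa=\aleph_1$ this is again a theorem of ZFC. In general let $\mathscr S\subseteq[\omega]^\omega$ with $|\mathscr S|<\kappa$. As in Step 4, an enumeration of $\mathscr S$ lies in some $V_\gamma$. In $V_\gamma$ fix a nonprincipal ultrafilter $U$, and let $U_0$ consist of those of $S,\omega\setminus S$ $(S\in\mathscr S)$ that lie in $U$. Consider the poset of pairs $(s,F)$ with $s\in[\omega]^{<\omega}$ and $F\in[U_0]^{<\omega}$, where $(t,F')\le(s,F)$ iff $t$ end-extends $s$, $F'\supseteq F$ and $t\setminus s\subseteq\bigcap F$ (with $\bigcap\emptyset=\omega$). Conditions with the same $s$ are directed (take unions of the $F$'s), so the poset is $\sigma$-centered in every extension, and its size is less than $\kappa$. As before, a copy is used at some step (S). Let $X$ be the union of the sets $s$ in the generic filter. It is infinite, since $\bigcap F\in U$ is infinite, and it is almost contained in each element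 of $U_0$, since every $A\in U_0$ can be added to $F$. For each $S\in\mathscr S$, one of $S,\omega\setminus S$ is in $U_0$ and almost contains $X$, so $S$ does not split $X$. Hence $\mathscr S$ is not a splitting family. $\square$

**Proof of Theorem A.** $P_\delta$ is ccc. In $V_\delta$, Propositions 8 and 11 give $\mathfrak b=\mathfrak s=\kappa$, Propositions 9 and 10 give $\mathfrak f=\chi^+$, and Proposition 11 gives $\mathfrak d=\operatorname{unif}(\mathbf K)=2^{\aleph_0}=\mu$. With $\kappa=\chi=\aleph_1$ and $\mu=\aleph_3$, as in Corollary B, it is consistent relative to ZFC that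
$$\max(\mathfrak s,\mathfrak b)=\aleph_1<\mathfrak f=\aleph_2<\min(\mathfrak d,\operatorname{unif}(\mathbf K))=\aleph_3.\qquad\square$$
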